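# Maximal chains of projections in the Calkin algebra and the Continuum Hypothesis

## 1. Two chains in $\mathcal B(H)$ and their images modulo the compacts

Throughout, $H$ is a separable infinite-dimensional complex Hilbert space and $\mathcal B(H)$ is the algebra of bounded operators on it. Projections are ordered by $p\le q$ iff $pq=p$; for projections in $\mathcal B(H)$ this says that the range of $p$ lies in the range of $q$.

Here are two chains of projections in $\mathcal B(H)$. For the first, fix an orthonormal basis $e_0,e_1,\dots$ and let $E_n$ be the projection onto the span of $\{e_i:i<n\}$. The chain $\{E_n:n\in\omega\}\cup\{1\}$ cannot be enlarged. If $E$ is comparable with every $E_n$, then either $E\ge E_n$ for all $n$, and $E=1$; or there is a least $n$ with $E\le E_n$, and then $n=0$ and $E=0$, or $E_{n-1}\le E\le E_n$ and $E$ is one of the two because the ranks differ by one. This maximal chain has order type $\omega+1$.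

For the second, take $H=L^2[0,1]$ and let $M_t$ be the projection onto $L^2[0,t]$, for $0\le t\le 1$. This chain is also maximal. If $E$ is comparable with every $M_t$, put $t_0=\sup\{t:M_t\le E\}$. By continuity $M_{t_0}\le E$, and $E\le M_t$ for all $t>t_0$, so $E\le M_{t_0}$ as well (if $t_0=1$ this is trivial). Its order type is that of $[0,1]$. So maximal chains in $\mathcal B(H)$ can look entirely different.

Now divide by the ideal $\mathcal K(H)$ of compact operators. Let $\mathcal C(H)=\mathcal B(H)/\mathcal K(H)$ be the **Calkin algebra** and $\pi:\mathcal B(H)\to\mathcal C(H)$ the quotient map. A projection $P\in\mathcal B(H)$ has $\pi(P)=0$ exactly when its rank is finite. Hence the first chain collapses to $\{0,1\}$. The second does not collapse: for $s<t$ the projection $M_t-M_s$ has infinite rank, so $\pi(M_s)<\pi(M_t)$. But the image is no longer maximal. For $k\ge1$ put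
$$v_k=\sqrt{k(k+1)}\;1_{(1/(k+1),\,1/k]},$$
an orthonormal sequence, and let $W$ be the projection onto its closed span. Since $M_{1/n}v_k=v_k$ for $k\ge n$ and $M_{1/n}v_k=0$ for $k<n$, the operator $(1-M_{1/n})W$ is the projection onto the span of $v_1,\dots,v_{n-1}$. It has finite rank, so $\pi(W)\le\pi(M_{1/n})$ for every $n$. Also $\pi(W)\ne0$. Thus $0<\pi(W)\le\pi(M_{t/2})<\pi(M_t)$ for every $t>0$: the projection $\pi(W)$ sits in a gap just above $0$ which the chain $\{\pi(M_t)\}$ leaves open.

So both examples stop being examples, and one begins to suspect that in $\mathcal C(H)$ all maximal chains are alike.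

**Definition.** A *projection* in $\mathcal C(H)$ is an element $p=p^*=p^2$, and $p\le q$ means $pq=p$ (equivalently, taking adjoints, $qp=p$). This is a partial order. A *chain* is a set of projections linearly ordered by $\le$; it is *maximal* if no chain properly contains it. Two chains are *order-isomorphic* if there is an order-preserving bijection between them.

By Zorn's lemma every chain lies in a maximal one, and a maximal chain contains $0$ and $1$. The Continuum Hypothesis, CH, says $2^{\aleph_0}=\aleph_1$; we write $\mathfrak c=2^{\aleph_0}$. A theorem of D. Hadwin says that *CH implies that all maximal chains of projections in $\mathcal C(H)$ are order-isomorphic*. The list "Some Problems About Operator Algebras With Set-Theoretic Flavor" (http://www.math.yorku.ca/~ifarah/Ftp/2008a11-problems.pdf) asks about the converse: is it provable in ZFC that if all maximal chains in $\mathcal C(H)$ are order-isomorphic, then CH holds?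

The answer is no, assuming, as one must, that ZFC is consistent. For every $2\le n<\omega$ it is consistent with ZFC that $\mathfrak c=\aleph_n$ and all maximal chains of projections in $\mathcal C(H)$ are order-isomorphic. This holds, for instance, after adding $\aleph_n$ Cohen reals to a model of CH.

## 2. Lifting projections and filling countable gaps

The operator $W$ above was built by diagonalizing against countably many conditions. This section shows that such diagonalizations always succeed.

**Lemma 2.1 (lifting).** *Let $A\le B$ be projections in $\mathcal B(H)$ and $c$ a projection in $\mathcal C(H)$ with $\pi(A)\le c\le\pi(B)$. Then there is a projection $C\in\mathcal B(H)$ with $A\le C\le B$ and $\pi(C)=c$.* In particular (take $A=0$, $B=1$) every projection of $\mathcal C(H)$ lifts to a projection.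

*Proof.* Put $R=B-A$. The element $c-\pi(A)$ is a projection because $\pi(A)\le c$, and
$$(c-\pi(A))(\pi(B)-\pi(A))=c-\pi(A)-\pi(A)+\pi(A)=c-\pi(A),$$
so it is $\le\pi(R)$. Let $s$ be a self-adjoint lift of $c-\pi(A)$ (the real part of any lift), and put $t=RsR$; then $t=t^*$ and $\pi(t)=\pi(R)(c-\pi(A))\pi(R)=c-\pi(A)$.

The essential spectrum of $t$ is the spectrum of the projection $\pi(t)$, so it is contained in $\{0,1\}$. For a self-adjoint operator every point of the spectrum outside the essential spectrum is isolated in the spectrum. So $\sigma(t)\cap(0,1)$ consists of isolated points of $\sigma(t)$ and is countable. Pick $\delta\in(0,1)\setminus\sigma(t)$. The function $\chi=\chi_{[\delta,\infty)}$ is continuous on $\sigma(t)\cup\{0\}$ with values in $\{0,1\}$, so $D=\chi(t)$ is a projection. As $\chi(0)=0$, $\chi$ is a uniform limit on $\sigma(t)\cup\{0\}$ of polynomials $h$ without constant term. For each such $h$ we have $h(t)=Rh(t)R$, because $t=RtR$. Hence $D=RDR$, that is, $D\le R$. Finally $\pi(D)=\chi(\pi(t))=\pi(t)$, since $\chi(0)=0$, $\chi(1)=1$ and $\sigma(\pi(t))\subseteq\{0,1\}$. Now $D\le B-A$ is orthogonal to $A$,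 so $C=A+D$ is a projection with $A\le C\le B$ and $\pi(C)=\pi(A)+\pi(t)=c$. $\square$

**Lemma 2.2.** *If $p,q$ belong to a chain and $\|(1-q)p\|<1$, then $p\le q$.*

*Proof.* Otherwise $q\le p$ and $q\ne p$, so $(1-q)p=p-q$ is a nonzero projection, which has norm $1$. $\square$

**Definition.** For subsets $A,B$ of a linear order, $A<B$ means $a<b$ for all $a\in A$, $b\in B$; likewise $A<x<B$. A linear order $L$ is an *$\eta_1$-order* if for all countable, possibly empty, $A,B\subseteq L$ with $A<B$ there is $x\in L$ with $A<x<B$.

The real line is not an $\eta_1$-order: nothing lies between $A=\{0\}$ and $B=\{1/n:n\ge1\}$. Taking $A$ or $B$ empty shows that an $\eta_1$-order is nonempty and that no countable subset is cofinal or coinitial in it. Every $\eta_1$-order has at least $\mathfrak c$ elements: it is dense without endpoints, so it contains a copy of $\mathbb Q$, and it has an element in each irrational cut of that copy.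

**Proposition 2.3.** *If $C$ is a maximal chain of projections in $\mathcal C(H)$, then $C\setminus\{0,1\}$ is an $\eta_1$-order of cardinality $\mathfrak c$.*

*Proof.* **Step 1: the cardinality.** This follows once $\eta_1$ is known: $|\mathcal B(H)|=\mathfrak c$ because $H$ is separable, and $\eta_1$-orders have at least $\mathfrak c$ elements.

**Step 2: reducing $\eta_1$ to finding a projection in $\mathcal C(H)$.** Let $A<B$ be countable subsets of $C\setminus\{0,1\}$. Adjoin $0$ to $A$ and $1$ to $B$; still $A<B$. Suppose no $x\in C$ satisfies $A<x<B$. Then each $c\in C$ is $\le$ some element of $A$ or $\ge$ some element of $B$. We shall find a projection $e\in\mathcal C(H)$ with $A<e<B$. Such an $e$ is comparable with every $c\in C$ and is not in $C$, which contradicts maximality.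

**Step 3: turning the data into projections on $H$.** Choose $a_0\le a_1\le\cdots$ cofinal in $A$, strictly increasing, or constant with value $\max A$ if the maximum exists. Dually choose $b_0\ge b_1\ge\cdots$ coinitial in $B$. Using Lemma 2.1 alternately we get lifts
$$A_0\le A_1\le\cdots\le A_n\le B_n\le\cdots\le B_1\le B_0\qquad\text{for all }n:$$
lift $a_0$ to $A_0$, lift $b_0$ between $A_0$ and $1$, lift $a_{n+1}$ between $A_n$ and $B_n$, then $b_{n+1}$ between $A_{n+1}$ and $B_n$. If $(a_n)$ is constant we take $A_n=A_0$ for all $n$.

**Step 4: producing $e$.** There are four cases.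

*$A$ has no maximum and $B$ no minimum.* Let $e=\pi(\sup_nA_n)$. Since $A_n\le\sup_mA_m\le B_n$, we have $a_n\le e\le b_n$ for all $n$; strict monotonicity gives $a_n<a_{n+1}\le e\le b_{n+1}<b_n$.

*$\max A=a$ exists, $\min B$ does not.* The projections $R_n=B_n-A_0$ decrease and have infinite rank, because $\pi(R_n)=b_n-a\ne0$. Choose orthonormal $v_k\in\operatorname{ran}R_k$ recursively and let $W$ be the projection onto their closed span. As $R_nv_k=v_k$ for $k\ge n$, the operator $(1-R_n)W$ has finite rank, so $0\ne\pi(W)\le b_n-a$ for every $n$. In particular $\pi(W)$ is orthogonal to $a$. So $e=a+\pi(W)$ is a projection with $a<e\le b_{n+1}<b_n$ for every $n$.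

*$\min B$ exists, $\max A$ does not.* The map $p\mapsto1-p$ reverses the order; apply the previous case to complements.

*$\max A=a<b=\min B$.* The projection $B_0-A_0$ has infinite rank. Split it as $P+P'$ with both parts of infinite rank, and let $e=\pi(A_0+P)$. Then $e-a=\pi(P)\ne0$ and $b-e=\pi(P')\ne0$. $\square$

## 3. Back-and-forth, and where it breaks when $\mathfrak c\ge\aleph_2$

Given maximal chains $C,C'$, the natural attempt is to build an isomorphism $C\setminus\{0,1\}\to C'\setminus\{0,1\}$ point by point. Suppose a partial isomorphism $f:D\to D'$ is given with $D$ countable, and let $z\notin D$. Then $\{f(d):d<z\}<\{f(d):d>z\}$ are countable sets, and $\eta_1$ supplies a $z'$ between them to serve as $f(z)$. Under CH both orders have $\aleph_1$ elements, every partial isomorphism arising before stage $\omega_1$ is countable, and alternating between the two sides exhausts both orders. Together with Proposition 2.3 this proves Hadwin's theorem.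

If $\mathfrak c\ge\aleph_2$, the construction has to pass stage $\omega_1$. There $D$ is uncountable, the sets below and above $z$ may have no countable cofinal or coinitial subset, and $\eta_1$ says nothing. This is a real obstruction: being $\eta_1$ of size $\mathfrak c$ does not determine the order type.

**Example 3.1.** Assume $\mathfrak c\ge\aleph_2$ and let $L$ be an $\eta_1$-order of size $\mathfrak c$. By $\eta_1$ choose a strictly increasing sequence $(a_\xi)_{\xi<\omega_1}$ in $L$, and let $X=\{x\in L:x\le a_\xi\text{ for some }\xi\}$. Then $X$ is an $\eta_1$-order. Indeed, let $A<B$ be countable in $X$. If $B\neq\emptyset$, a point of $L$ between $A$ and $B$ lies in $X$. If $B=\emptyset$, the countable set $A$ is bounded by some $a_\xi$, and $A<a_{\xi+1}$. So $|X|=\mathfrak c$, and $X$ has cofinality $\omega_1$.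

Let $Y=\omega_2\times X$, ordered lexicographically; it has size $\mathfrak c$ and cofinality $\omega_2$. It too is an $\eta_1$-order. Let $A<B$ be countable in $Y$, let $A_1$ be the set of first coordinates of $A$, and let $\alpha=\sup A_1<\omega_2$ (with $\sup\emptyset=0$). All first coordinates of $B$ are $\ge\alpha$. If $\alpha\in A_1$, choose $x\in X$ strictly between $\{u:(\alpha,u)\in A\}$ and $\{u:(\alpha,u)\in B\}$. If $\alpha\notin A_1$, choose $x$ below $\{u:(\alpha,u)\in B\}$. In either case $A<(\alpha,x)<B$.

So $X$ and $Y$ are $\eta_1$-orders of size $\mathfrak c$ with different cofinalities. The failing step is visible: $a_\xi\mapsto(0,a_\xi)$ is a partial isomorphism of size $\aleph_1$, the point $(1,a_0)$ lies above its range, and no point of $X$ lies above its domain.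

To pass stage $\omega_1$ we want to extend a partial isomorphism $f:D\to D'$ only when $D$ and $D'$ are special: a point outside should cut them in a way that is visible from countably many points, however large the sets are. The next section introduces a property which guarantees a large supply of such sets.

## 4. The weak Freese–Nation property and the theorems

Write $[X]^{\le\omega}$ for the set of countable subsets of $X$.

**Definition.** A poset $R$ has the *weak Freese–Nation property* (WFN) if there is $F:R\to[R]^{\le\omega}$ such that whenever $x\le y$ there is $z\in F(x)\cap F(y)$ with $x\le z\le y$. We say that $F$ *witnesses* WFN and that $z$ is an *interpolant*. WFN$(\mathcal P(\omega))$ abbreviates "$(\mathcal P(\omega),\subseteq)$ has WFN".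

**Example 4.1.** *Every poset $R$ with $|R|\le\aleph_1$ has WFN.* We may assume $R\ne\emptyset$. Enumerate $R=\{x_\alpha:\alpha<\omega_1\}$, possibly with repetitions, let $\alpha(x)=\min\{\alpha:x=x_\alpha\}$ and $F(x)=\{x_\beta:\beta\le\alpha(x)\}$. If $x\le y$, then whichever of $x,y$ has the smaller index lies in $F(x)\cap F(y)$. In particular CH implies WFN$(\mathcal P(\omega))$.

**Example 4.2.** *A linear order $L$ containing a strictly increasing sequence $(x_\xi)_{\xi<\omega_2}$ does not have WFN.* Suppose $F$ is a witness. The set of $\delta<\omega_2$ with the following property is closed unbounded: for every $\xi<\delta$ and $z\in F(x_\xi)$, if $z<x_\eta$ for some $\eta$, then $z<x_\eta$ for some $\eta<\delta$. Take such a $\delta$ of cofinality $\omega_1$. For $\xi<\delta$ pick $z_\xi\in F(x_\xi)\cap F(x_\delta)$ with $x_\xi\le z_\xi\le x_\delta<x_{\delta+1}$. By the choice of $\delta$ there is $\eta(z_\xi)<\delta$ with $z_\xi<x_{\eta(z_\xi)}$, and we may let it depend only on the value $z_\xi$. The $z_\xi$ lie in the countable set $F(x_\delta)$ and $\mathrm{cf}\,\delta=\omega_1$, so all the $\eta(z_\xi)$ are below some $\eta^*<\delta$.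 But then $x_{\eta^*}\le z_{\eta^*}<x_{\eta(z_{\eta^*})}\le x_{\eta^*}$, a contradiction. So the order $Y$ of Example 3.1 fails WFN.

The main results are these.

**Theorem A (ZFC).** *If WFN$(\mathcal P(\omega))$ holds, then any two maximal chains of projections in $\mathcal C(H)$ are order-isomorphic.*

**Theorem A′.** *Under WFN$(\mathcal P(\omega))$ the common order type of the maximal chains (endpoints removed) is the unique $\eta_1$-order of size $\mathfrak c$ with WFN. It is self-dual, isomorphic to each of its nonempty open intervals, and is also the type of all maximal chains of $\mathcal P(\omega)/\mathrm{fin}$ (endpoints removed).*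

**Theorem B.** *Let $V\models$ CH, $1\le n<\omega$, and let $G$ be generic for $\mathrm{Fn}(\omega_n,2)$. Then $V[G]\models\mathfrak c=\aleph_n$ and WFN$(\mathcal P(\omega))$.* (Essentially due to Fuchino–Koppelberg–Shelah; a full proof is given in Section 9.)

**Theorem C.** *It is also consistent that $\mathfrak c=\aleph_2$ and there are two non-isomorphic maximal chains in $\mathcal C(H)$. So ZFC+$\neg$CH does not decide whether all maximal chains are isomorphic.*

Theorems A and B with $n\ge2$ answer the question negatively. By Example 4.1, Theorem A contains Hadwin's theorem.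

## 5. Back-and-forth along closed sets

This section repairs the construction of Section 3 for linear orders with WFN.

**Definition.** Let $F$ witness WFN for $L$. A set $E\subseteq L$ is *closed* if $F(x)\subseteq E$ for all $x\in E$.

The empty set and unions of closed sets are closed. For example, if $L$ is enumerated without repetition in type $\omega_1$ and $F$ is as in Example 4.1, the closed sets are exactly the sets $\{x_\beta:\beta<\gamma\}$ with $\gamma\le\omega_1$.

**Proposition 5.1.** *Two $\eta_1$-orders $L,L'$ of the same cardinality, both with WFN, are isomorphic.*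

*Proof.* Let $F,F'$ be witnesses; closedness in $L$ refers to $F$, in $L'$ to $F'$.

**Step 1: a point outside a closed set cuts it countably.** *Let $E$ be closed, $S$ finite, $z\notin E\cup S$. Then $(E\cup S)\cap(-\infty,z)$ has a countable cofinal subset and $(E\cup S)\cap(z,\infty)$ has a countable coinitial subset.* Let $e\in E$, $e<z$. Take $w\in F(e)\cap F(z)$ with $e\le w\le z$. Since $E$ is closed, $w\in F(e)\subseteq E$, so $w\ne z$ and $w<z$. Thus the countable set $E\cap F(z)\cap(-\infty,z)$ is cofinal in $E\cap(-\infty,z)$. Adding the points of $S$ below $z$ gives the claim; the other side is dual. No bound on $|E|$ was used.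

**Step 2: extending an isomorphism between closed sets to one more point on each side.** *Let $f:D\to D'$ be an isomorphism between closed sets, $x\in L$, $x'\in L'$. Then $f$ extends to an isomorphism $g$ between closed sets with $x\in\operatorname{dom}g$ and $x'\in\operatorname{ran}g$.* Adding a point destroys closedness, so we add countably many points, one at a time. We build $f=f_0\subseteq f_1\subseteq\cdots$ with $f_k\setminus f$ finite. To add $z\in L\setminus\operatorname{dom}f_k$ to the domain, note that $\operatorname{dom}f_k$ is a closed set plus a finite set. By Step 1 choose countable sets $A$ cofinal in $\operatorname{dom}f_k$ below $z$ and $B$ coinitial in $\operatorname{dom}f_k$ above $z$. Then $f_k[A]<f_k[B]$ are countable, and $\eta_1$ gives $z'$ with $f_k[A]<z'<f_k[B]$. Every element of $\operatorname{dom}f_k$ is below an element of $A$ or above an element of $B$, in the weak sense. So $z'$ lies above the images of all points below $z$ and below the images of all points above $z$; in particular $z'\notin\operatorname{ran}f_k$. Put $f_{k+1}=f_k\cup\{(z,z')\}$. Adding a point of $L'$ to the range is symmetric.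

Only countably many requests ever arise: $x$ and $x'$, the elements of $F(u)$ for each $u$ added to the domain (by either kind of move), and the elements of $F'(u')$ for each $u'$ added to the range. Bookkeeping in $\omega$ steps fulfills all of them. Then $g=\bigcup_kf_k$ has closed domain and closed range.

**Step 3: exhausting both orders.** Enumerate $L=\{x_\xi:\xi<\kappa\}$ and $L'=\{x'_\xi:\xi<\kappa\}$. Start with $f_0=\emptyset$; let $f_{\xi+1}$ be the extension of $f_\xi$ given by Step 2 for $x_\xi,x'_\xi$; take unions at limits, where domains and ranges stay closed. Then $f_\kappa$ is an isomorphism from $L$ onto $L'$. $\square$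

By Proposition 2.3, Theorem A will follow once every chain of projections is shown to have WFN under WFN$(\mathcal P(\omega))$. That is the work of the next three sections.

## 6. Coding projections by subsets of a countable dense set

We want to read off $x\le y$ from inclusions between subsets of a countable set. The model case is diagonal. For $s\subseteq\omega$ let $P_s$ be the projection onto the closed span of $\{e_i:i\in s\}$, and write $s\subseteq^*t$ if $s\setminus t$ is finite. Since $(1-P_t)P_s=P_{s\setminus t}$, we have $\pi(P_s)\le\pi(P_t)$ iff $s\subseteq^*t$ iff $s\setminus n\subseteq t$ for some $n$ (here $n=\{0,\dots,n-1\}$). So $x=\pi(P_s)$ is coded on the left of $\le$ by the sets $s\setminus n$ and on the right by $t$. For general projections we imitate this with vectors.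

Let $Q_n$ be the projection onto the closed span of $\{e_i:i\ge n\}$, let $\mathcal D\subseteq H$ be countable and dense, and for each projection $x\in\mathcal C(H)$ fix a projection $\hat x\in\mathcal B(H)$ lifting it (Lemma 2.1). Put
$$U_{x,n}=\{d\in\mathcal D:\exists\zeta\in Q_nH,\ \|\zeta\|\le1,\ \|\hat x\zeta-d\|<\tfrac18\},\qquad V_y=\{d\in\mathcal D:\|(1-\hat y)d\|<\tfrac14\}.$$
Thus $U_{x,n}$ records vectors near the image under $\hat x$ of the unit ball of the $n$-th tail, and $V_y$ records vectors near the range of $\hat y$.

**Lemma 6.1.** (i) *If $x\le y$, then $U_{x,n}\subseteq V_y$ for some $n$.* (ii) *If $x,y$ belong to a chain and $U_{x,n}\subseteq V_y$ for some $n$, then $x\le y$.*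

*Proof.* (i) Since $(1-y)x=0$, the operator $(1-\hat y)\hat x$ is compact. For compact $K$ we have $\|KQ_n\|\to0$, so $\|(1-\hat y)\hat xQ_n\|\le\frac18$ for some $n$. If $d\in U_{x,n}$ via $\zeta$, then
$$\|(1-\hat y)d\|\le\|(1-\hat y)(d-\hat x\zeta)\|+\|(1-\hat y)\hat x\zeta\|<\tfrac18+\tfrac18=\tfrac14 .$$

(ii) Let $\zeta\in Q_nH$ with $\|\zeta\|\le1$, and pick $d\in\mathcal D$ with $\|\hat x\zeta-d\|<\frac18$. Then $d\in U_{x,n}\subseteq V_y$, so $\|(1-\hat y)\hat x\zeta\|\le\frac18+\frac14<\frac12$. Hence $\|(1-\hat y)\hat xQ_n\|\le\frac12$. As $1-Q_n$ has finite rank, $(1-y)x=\pi((1-\hat y)\hat xQ_n)$ has norm at most $\frac12<1$, and Lemma 2.2 gives $x\le y$. $\square$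

In Sections 7 and 8 **we assume WFN$(\mathcal P(\omega))$**. Since $\mathcal D$ is countably infinite, we may fix $F$ witnessing WFN for $(\mathcal P(\mathcal D),\subseteq)$. If $x\le y$, then Lemma 6.1(i) and WFN give
$$n\in\omega,\quad Z\in F(U_{x,n})\cap F(V_y),\quad U_{x,n}\subseteq Z\subseteq V_y.\qquad(1)$$
It is tempting to stop here, but $Z$ is only a subset of $\mathcal D$, whereas WFN for a chain $C$ asks for an interpolant in $C$. For a given pair $(Z,n)$ the elements of $C$ coded below $Z$ form a set $A$, those coded above $Z$ form a set $B$, and there may be no element of $C$ between $A$ and $B$. We then have to choose interpolants across the gap $(A,B)$ using countably many elements for each point. This is possible if $A$ and $B$ have small cofinality and coinitiality, so we first bound these.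

## 7. No monotone $\omega_2$-sequences

**Lemma 7.1.** *There is no strictly increasing or strictly decreasing $\omega_2$-sequence of projections in $\mathcal C(H)$.*

We cannot just quote Example 4.2, because WFN for chains is what we are in the course of proving. We repeat its reflection argument with the sets $Z$ in place of interpolants.

*Proof.* Taking complements, it suffices to refute an increasing sequence $(a_\xi)_{\xi<\omega_2}$. For $Z\subseteq\mathcal D$ and $n\in\omega$ let $T_{Z,n}=\{\xi<\omega_2:U_{a_\xi,n}\subseteq Z\}$.

**Step 1: choosing a reflection point.** For each $\xi$ there are only countably many pairs $(Z,n)$ with $Z\in\bigcup_mF(U_{a_\xi,m})$ and $n\in\omega$. So the supremum $h(\xi)$ of those $\sup T_{Z,n}$ which are $<\omega_2$, over these pairs, is below $\omega_2$. The ordinals $\delta<\omega_2$ with $h(\xi)<\delta$ for all $\xi<\delta$ form a closed unbounded set; hence there is such a $\delta$ with $\mathrm{cf}\,\delta=\omega_1$. For all $\xi<\delta$, all $n$ and all $Z\in\bigcup_mF(U_{a_\xi,m})$: if $T_{Z,n}$ is bounded in $\omega_2$, then $\sup T_{Z,n}<\delta$.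

**Step 2: finding one pair that serves cofinally often.** For $\xi<\delta$ we have $a_\xi\le a_\delta$, so (1) gives $n_\xi$ and $Z_\xi\in F(U_{a_\xi,n_\xi})\cap F(V_{a_\delta})$ with $U_{a_\xi,n_\xi}\subseteq Z_\xi\subseteq V_{a_\delta}$. All pairs $(Z_\xi,n_\xi)$ lie in the countable set $F(V_{a_\delta})\times\omega$. As $\mathrm{cf}\,\delta=\omega_1$, some pair $(Z,n)$ equals $(Z_\xi,n_\xi)$ for cofinally many $\xi<\delta$. All these $\xi$ belong to $T_{Z,n}$, so $\sup T_{Z,n}\ge\delta$.

**Step 3: the contradiction.** The pair $(Z,n)$ is among those considered in Step 1, so $T_{Z,n}$ is unbounded in $\omega_2$. Pick $\eta\in T_{Z,n}$ with $\eta>\delta$. Then $U_{a_\eta,n}\subseteq Z\subseteq V_{a_\delta}$, so $a_\eta\le a_\delta$ by Lemma 6.1(ii), against $a_\delta<a_\eta$. $\square$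

## 8. Interpolants inside a chain, and the proofs of Theorems A and A′

**Proposition 8.1.** *Every chain $C$ of projections in $\mathcal C(H)$ has WFN.*

*Proof.* **Step 1: replacing each set $Z$ by countably many elements of $C$ per point.** For $Z\subseteq\mathcal D$ and $n\in\omega$ let
$$A=A_{Z,n}=\{x\in C:U_{x,n}\subseteq Z\},\qquad B=B_Z=\{y\in C:Z\subseteq V_y\}.$$
If $x\in A$ and $y\in B$, then $U_{x,n}\subseteq V_y$, so $x\le y$ by Lemma 6.1(ii). We define $g=g_{Z,n}:C\to[C]^{\le\omega}$ such that
$$\forall x\in A\ \ \forall y\in B\ \ \exists z\in g(x)\cap g(y):\quad x\le z\le y.\qquad(2)$$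

*If $A$ or $B$ is empty,* put $g(u)=\emptyset$ for all $u$; (2) is vacuous.

*If some $c\in C$ satisfies $a\le c\le b$ for all $a\in A$, $b\in B$,* put $g(u)=\{c\}$ for all $u$.

*In the remaining cases* a maximum of $A$, a minimum of $B$ or a common element of $A$ and $B$ would be such a $c$. So $A$ has no maximum, $B$ has no minimum, and $A\cap B=\emptyset$. The cofinality of $A$ is an infinite regular cardinal attained by a strictly increasing sequence, and by Lemma 7.1 it is $\omega$ or $\omega_1$. Likewise the coinitiality of $B$ is $\omega$ or $\omega_1$.

*If $A$ has a countable cofinal subset $A_0$,* put $g(u)=A_0$ for all $u$: given $x\in A$, $y\in B$, choose $z\in A_0$ with $x\le z$; then $z\le y$ as $z\in A$. *If $B$ has a countable coinitial subset $B_0$,* put $g(u)=B_0$ for all $u$; (2) holds dually.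

*Otherwise* both values are $\omega_1$. Let $(a_\xi)_{\xi<\omega_1}$ be increasing and cofinal in $A$, and $(b_\xi)_{\xi<\omega_1}$ decreasing and coinitial in $B$. Rank each point by how far along its own sequence it sits: $\rho(x)=\min\{\xi:x\le a_\xi\}$ for $x\in A$, and $\rho(y)=\min\{\xi:b_\xi\le y\}$ for $y\in B$. Put
$$g(u)=\{a_\xi,b_\xi:\xi\le\rho(u)\}\ \text{ for }u\in A\cup B,\qquad g(u)=\emptyset\ \text{ otherwise}.$$
These sets are countable because $\rho(u)<\omega_1$. This is where Lemma 7.1 is used: the same recipe with sequences of length $\omega_2$ would give sets of size $\aleph_1$. Let $x\in A$, $y\in B$. If $\rho(x)\le\rho(y)$, then $z=a_{\rho(x)}$ lies in both $g(x)$ and $g(y)$, and $x\le z\le y$ since $z\in A$. If $\rho(y)\le\rho(x)$, then $z=b_{\rho(y)}$ works.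

**Step 2: assembling the witness.** For $x\in C$ let
$$F_C(x)=\bigcup\Bigl\{g_{Z,n}(x):n\in\omega,\ Z\in F(V_x)\cup\bigcup_mF(U_{x,m})\Bigr\},$$
a countable subset of $C$. If $x\le y$ in $C$, take $n,Z$ as in (1). Then $x\in A_{Z,n}$ and $y\in B_Z$, so (2) gives $z\in g_{Z,n}(x)\cap g_{Z,n}(y)$ with $x\le z\le y$. Since $Z\in F(U_{x,n})$ and $Z\in F(V_y)$, this $z$ lies in $F_C(x)\cap F_C(y)$. $\square$

**Proof of Theorem A.** Let $C,C'$ be maximal chains; both contain $0$ and $1$. The sets $C\setminus\{0,1\}$ and $C'\setminus\{0,1\}$ are $\eta_1$-orders of size $\mathfrak c$ (Proposition 2.3) and, being chains of projections, they have WFN (Proposition 8.1). By Proposition 5.1 they are isomorphic. Add the endpoints. $\blacksquare$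

**Proof of Theorem A′.** **Step 1: uniqueness.** Proposition 5.1 says that there is at most one $\eta_1$-order of size $\mathfrak c$ with WFN up to isomorphism, and the maximal chains without endpoints are such orders.

**Step 2: self-duality.** If $C$ is a maximal chain, so is $\{1-p:p\in C\}$, which is isomorphic to the reverse of $C$. By Theorem A it is also isomorphic to $C$.

**Step 3: open intervals.** Let $I$ be a nonempty open interval of $C\setminus\{0,1\}$. If $A<B$ are countable in $I$, adjoin the lower endpoint of $I$ (if there is one) to $A$ and the upper endpoint to $B$; a point of $C\setminus\{0,1\}$ strictly between lies in $I$. So $I$ is $\eta_1$, hence has size $\mathfrak c$. It has WFN because it is itself a chain of projections (Proposition 8.1). Apply Proposition 5.1.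

**Step 4: chains in $\mathcal P(\omega)/\mathrm{fin}$.** By Section 6, the class of $s$ corresponds to $\pi(P_s)$, so $\mathcal P(\omega)/\mathrm{fin}$ is identified with the lattice of images of diagonal projections. Its chains are chains of projections, so they have WFN. It remains to see that a maximal chain of $\mathcal P(\omega)/\mathrm{fin}$ without endpoints is $\eta_1$ of size $\mathfrak c$. The proof of Proposition 2.3 works inside the diagonal projections. Lifting between sets $s\subseteq t$ is a finite modification: if $s\subseteq^*r\subseteq^*t$, replace $r$ by $(r\cap t)\cup s$. The supremum in the first case is given by a union of sets. In the second case take $v_k=e_{i_k}$ with distinct $i_k\in t_k\setminus s_0$, where $t_k$ and $s_0$ are the sets lifting $b_k$ and $a$, so that $W$ is diagonal. The third case is complementation, and in the fourth an infinite set is split in two. The order has at most $\mathfrak c$ elements, and at least $\mathfrak c$ by $\eta_1$. Apply Proposition 5.1. $\blacksquare$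

## 9. WFN$(\mathcal P(\omega))$ after adding $\aleph_n$ Cohen reals

$\mathrm{Fn}(I,2)$ is the set of finite partial functions from $I$ to $2$, ordered by reverse inclusion. Fix $V\models$ CH, $n\ge1$, $\kappa=\omega_n$, and $G$ generic over $V$ for $\mathrm{Fn}(\kappa,2)$. For $I\in V$, $I\subseteq\kappa$, let $G_I=G\cap\mathrm{Fn}(I,2)$ and $A_I=\mathcal P(\omega)\cap V[G_I]$.

We use the following textbook facts. The forcing is ccc, so it preserves cardinals and cofinalities. Every subset of $\omega$ in $V[G_I]$ has a nice name given by countably many countable antichains of $\mathrm{Fn}(I,2)$. Such a name mentions only countably many coordinates, so the subset lies in $V[G_J]$ for some countable $J\subseteq I$, $J\in V$. And $V[G]=V[G_I][G_{\kappa\setminus I}]$ with $G_{\kappa\setminus I}$ generic over $V[G_I]$ for $\mathrm{Fn}(\kappa\setminus I,2)$.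

By CH, $\aleph_m^{\aleph_0}=\aleph_m$ for $1\le m<\omega$: we have $\aleph_1^{\aleph_0}=2^{\aleph_0}=\aleph_1$, and $\aleph_{m+1}^{\aleph_0}=\aleph_{m+1}\cdot\aleph_m^{\aleph_0}$ because every function from $\omega$ to $\omega_{m+1}$ is bounded. Counting nice names gives $\mathfrak c\le\aleph_n$ in $V[G]$. Since $G$ adds $\aleph_n$ distinct reals, $V[G]\models\mathfrak c=\aleph_n$. Counting again, $|A_I|\le\aleph_1$ whenever $|I|\le\aleph_1$.

If $n=1$ we are done by Example 4.1. For larger $n$ that example does not apply, and we build a witness along a filtration of $\mathcal P(\omega)$ by the sets $A_I$. The relation that makes this possible is the following.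

**Definition.** For posets $E\subseteq R$ write $E\le_\sigma R$ if for each $x\in R$ there is a countable $W(x)\subseteq E$ such that for every $e\in E$: if $e\le x$, then $e\le w\le x$ for some $w\in W(x)$; and if $e\ge x$, then $x\le w\le e$ for some $w\in W(x)$.

Every countable $E\subseteq R$ satisfies $E\le_\sigma R$, with $W(x)=E$. On the other hand $\omega_1\le_\sigma\omega_1+1$ fails, since no countable subset of $\omega_1$ is cofinal below the top point.

**Lemma 9.1.** *In $V[G]$, $A_I\le_\sigma\mathcal P(\omega)$ for every $I\in V$, $I\subseteq\kappa$.*

*Proof.* Let $x\subseteq\omega$ be in $V[G]$. By ccc, applied over $V[G_I]$, there are a countable $J\subseteq\kappa\setminus I$ in $V[G_I]$ and an $\mathrm{Fn}(J,2)$-name $\dot x\in V[G_I]$ for $x$. Let $G_J=G\cap\mathrm{Fn}(J,2)$, which is generic over $V[G_I]$. For $p\in\mathrm{Fn}(J,2)$ put $y_p=\{m:p\Vdash m\in\dot x\}$, forcing being over $V[G_I]$. By definability of forcing, $y_p\in V[G_I]$, so $y_p\in A_I$. If $p\in G_J$, then $y_p\subseteq x$. If $a\in A_I$ and $a\subseteq x$, some $p\in G_J$ forces $\check a\subseteq\dot x$, so $a\subseteq y_p\subseteq x$. As $\mathrm{Fn}(J,2)$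 is countable, $\{y_p:p\in G_J\}$ is a countable set as required below $x$. For the part above $x$, apply this to $\omega\setminus x$ and take complements; $A_I$ is closed under complements. $\square$

**Lemma 9.2.** (a) *If $E_0\subseteq E_1\subseteq\cdots$ and each $E_k\le_\sigma R$, then $\bigcup_kE_k\le_\sigma R$.* (b) *Let $R=\bigcup_{\xi<\lambda}R_\xi$ be an increasing continuous union, $\lambda$ a limit ordinal, with $R_0=\emptyset$, each $R_\xi\le_\sigma R$, and each $R_{\xi+1}$ having WFN. Then $R$ has WFN.*

*Proof.* (a) If $W_k(x)$ works for $E_k$, then $\bigcup_kW_k(x)$ works for the union, since each $e$ in the union lies in some $E_k$.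

(b) **Step 1: defining $F$ by recursion on levels.** By continuity and $R_0=\emptyset$, the least $\zeta$ with $x\in R_\zeta$ is a successor. So each $x$ has a unique *level* $\xi$ with $x\in R_{\xi+1}\setminus R_\xi$. Let $F_{\xi+1}$ witness WFN of $R_{\xi+1}$ and let $W_\xi(x)\subseteq R_\xi$ witness $R_\xi\le_\sigma R$ at $x$. For $x$ of level $\xi$ put
$$F(x)=F_{\xi+1}(x)\cup\bigcup\{F(w):w\in W_\xi(x)\}.$$
The points $w\in W_\xi(x)$ have level $<\xi$, so this is a legitimate recursion, and each $F(x)$ is countable.

**Step 2: finding interpolants by induction on the maximum of the two levels.** Let $x,y$ be comparable. If both have level $\xi$, use $F_{\xi+1}$. Otherwise let $x$ have level $\xi<\eta$, where $\eta$ is the level of $y$. Suppose $x\le y$; the case $x\ge y$ is dual. As $x\in R_{\xi+1}\subseteq R_\eta$, there is $w\in W_\eta(y)$ with $x\le w\le y$. Both $x$ and $w$ have level $<\eta$, so by induction some $z\in F(x)\cap F(w)$ satisfies $x\le z\le w$. Then $x\le z\le y$ and $z\in F(w)\subseteq F(y)$. $\square$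

**Lemma 9.3.** *For $1\le m\le n$ and $I\in V$, $I\subseteq\kappa$ with $|I|\le\aleph_m$, the poset $A_I$ has WFN in $V[G]$.*

*Proof.* Induction on $m$. For $m=1$ we have $|A_I|\le\aleph_1$, and Example 4.1 applies. Now let $|I|\le\aleph_{m+1}$, where $m+1\le n$.

**Step 1: the filtration.** In $V$ write $I=\bigcup_{\xi<\omega_{m+1}}I_\xi$ as an increasing continuous union with $|I_\xi|\le\aleph_m$. In $V[G]$ put $R_0=\emptyset$, $R_\xi=A_{I_\xi}$ for successor $\xi$, and $R_\delta=\bigcup_{\xi<\delta}R_\xi$ for limit $\delta$. We take unions at limits to have continuity; at limits of cofinality $\omega$ the union may be smaller than $A_{I_\delta}$. But if $\mathrm{cf}\,\delta>\omega$, then $R_\delta=A_{I_\delta}$: every subset of $\omega$ in $V[G_{I_\delta}]$ has a name with countable support $J\subseteq I_\delta$, and $J\subseteq I_\xi$ for some successor $\xi<\delta$. By the same argument $\bigcup_{\xi<\omega_{m+1}}R_\xi=A_I$.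

**Step 2: the hypotheses of Lemma 9.2(b).** We check $R_\xi\le_\sigma A_I$ for all $\xi$. For $\xi=0$ this is trivial. For $\xi$ a successor or a limit of uncountable cofinality, $R_\xi=A_{I_\xi}$, and Lemma 9.1 gives $R_\xi\le_\sigma\mathcal P(\omega)$, hence $R_\xi\le_\sigma A_I$. For $\xi$ a limit of cofinality $\omega$, $R_\xi$ is the union of an increasing $\omega$-sequence of sets $R_{\xi_k}$ with $\xi_k$ successors, and Lemma 9.2(a) applies. Each $R_{\xi+1}=A_{I_{\xi+1}}$ has WFN by the induction hypothesis. By Lemma 9.2(b), $A_I$ has WFN. $\square$

**Proof of Theorem B.** We have seen $V[G]\models\mathfrak c=\aleph_n$. Lemma 9.3 with $m=n$ and $I=\kappa$ gives WFN$(\mathcal P(\omega))$ in $V[G]$, because $A_\kappa=\mathcal P(\omega)$ there. $\blacksquare$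

This answers the question of Section 1. If ZFC is consistent, so is ZFC+CH (Gödel). By Theorems A and B with $n=2$, so is "ZFC + $\mathfrak c=\aleph_2$ + all maximal chains of projections in $\mathcal C(H)$ are order-isomorphic". Hence ZFC does not prove that order-isomorphism of all maximal chains implies CH. The same holds with $\mathfrak c=\aleph_n$ for any $n\ge2$.

## 10. Chains of cofinality $\omega_1$ and $\omega_2$: proof of Theorem C

In Example 3.1 two $\eta_1$-orders were told apart by their cofinalities. We now produce a model in which maximal chains of $\mathcal C(H)$ themselves differ in this way. The plan is to find diagonal projections $\pi(P_{\omega\setminus b_\xi})$ increasing to $1$ along a sequence of prescribed length. The difficulty is that an upper bound of diagonal projections need not be diagonal, so we need a condition on the sets $b_\xi$ that controls all projections.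

**Definition.** An *interval partition* is a strictly increasing sequence $N=(N_j)_{j\in\omega}$ in $\omega$, with intervals $[N_j,N_{j+1})$. For regular uncountable $\lambda$, a $\subseteq^*$-decreasing sequence $(b_\xi)_{\xi<\lambda}$ of infinite subsets of $\omega$ is *good* if for every interval partition $N$ some $b_\xi$ is disjoint from infinitely many of the intervals $[N_j,N_{j+1})$.

For instance, with $N_j=2^j$ the set $\{2^j:j\in\omega\}$ meets every interval and $\{2^{2^j}:j\in\omega\}$ misses infinitely many. No single infinite set $b=\{k_0<k_1<\cdots\}$ serves all $N$: for $N_j=k_j$ it meets every interval. So a good sequence must keep getting thinner.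

**Lemma 10.1.** *If there is a good sequence of length $\lambda$, there is a maximal chain $C$ in $\mathcal C(H)$ such that $C\setminus\{1\}$ has cofinality $\lambda$.*

*Proof.* Put $p_\xi=\pi(P_{\omega\setminus b_\xi})$. These are non-decreasing, and $p_\xi\ne1$ since $b_\xi$ is infinite.

**Step 1: showing that $1$ is the only projection above all $p_\xi$.** Let $\pi(P)$ be an upper bound, with $P$ a projection, and suppose $Y=1-P$ has infinite rank. As $p_\xi(1-\pi(P))=0$, the operator $P_{\omega\setminus b_\xi}Y$ is compact for every $\xi$. Choose recursively $N_0<N_1<\cdots$, unit vectors $y_j\in\operatorname{ran}Y$ orthogonal to $e_i$ for $i<N_j$, and unit vectors $v_j\in\operatorname{span}\{e_i:N_j\le i<N_{j+1}\}$ with $\|v_j-y_j\|<2^{-j}$. Such $y_j$ exist because $\operatorname{ran}Y$ is infinite-dimensional, and $v_j$ is a normalized truncation of $y_j$, with $N_{j+1}$ large enough. Then $y_j\to0$ weakly, so by compactness $\|P_{\omega\setminus b_\xi}y_j\|=\|P_{\omega\setminus b_\xi}Yy_j\|\to0$, and hence $\|P_{\omega\setminus b_\xi}v_j\|\to0$, for each $\xi$. By goodness some $b_\xi$ misses infinitely many intervals $[N_j,N_{j+1})$.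 For those $j$ we have $P_{\omega\setminus b_\xi}v_j=v_j$, a vector of norm $1$. This is a contradiction.

**Step 2: the cofinality of a maximal chain through the $p_\xi$.** Let $C\supseteq\{p_\xi:\xi<\lambda\}$ be a maximal chain (Zorn). Each $c\in C\setminus\{1\}$ fails to bound all the $p_\xi$, so $c<p_\xi$ for some $\xi$. Thus $(p_\xi)$ is cofinal in $C\setminus\{1\}$, which has no maximum. The sequence is not eventually constant, since an eventual value would be an upper bound different from $1$. As $\lambda$ is regular, $C\setminus\{1\}$ has cofinality $\lambda$. $\square$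

Now let $V\models$ MA $+\ \mathfrak c=\aleph_2$, which is consistent relative to ZFC (Solovay–Tennenbaum). We use only this standard consequence of MA: in $V$, every $\subseteq^*$-decreasing sequence of infinite subsets of $\omega$ of length $<\omega_2$ has an infinite *pseudo-intersection*, that is, an infinite set $\subseteq^*$ every member. Let $G$ be $\mathrm{Fn}(\omega_1,2)$-generic over $V$. Cardinals are preserved, and there are at most $\mathfrak c^{\aleph_0}=\mathfrak c$ nice names for subsets of $\omega$, so $\mathfrak c=\aleph_2$ in $V[G]$.

**Lemma 10.2.** *$V[G]$ has a good sequence of length $\omega_2$.*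

*Proof.* **Step 1: a good sequence in $V$.** In $V$ enumerate all interval partitions as $(N^\xi)_{\xi<\omega_2}$. Recursively let $b$ be an infinite pseudo-intersection of $\{b_\eta:\eta<\xi\}$, and choose $b_\xi=\{k_0<k_1<\cdots\}\subseteq b$ so that between $k_i$ and $k_{i+1}$ there is a whole interval of $N^\xi$. Then $b_\xi$ misses infinitely many intervals of $N^\xi$, and the sequence is good in $V$.

**Step 2: if goodness fails in $V[G]$, one condition accounts for cofinally many $\xi$.** Suppose $N\in V[G]$ is an interval partition such that every $b_\xi$ misses only finitely many of its intervals. As in Section 9, $N$ has an $\mathrm{Fn}(J,2)$-name $\dot N$ for some countable $J\in V$. For each $\xi<\omega_2$ there are $p_\xi\in G_J=G\cap\mathrm{Fn}(J,2)$ and $j_\xi$ such that $p_\xi$ forces that $\dot N$ is an interval partition and that $b_\xi\cap[\dot N_j,\dot N_{j+1})\ne\emptyset$ for all $j\ge j_\xi$. Since $\mathrm{Fn}(J,2)\times\omega$ is countable, some pair $(p,j^*)$ equals $(p_\xi,j_\xi)$ for cofinally many $\xi$. So the set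
$$\Gamma=\{\xi<\omega_2:p\Vdash\forall j\ge j^*\ (b_\xi\cap[\dot N_j,\dot N_{j+1})\ne\emptyset)\},$$
which is in $V$, is cofinal in $\omega_2$.

**Step 3: an interval partition in $V$ that is met by all $b_\xi$, $\xi\in\Gamma$.** Work in $V$. Given $m$, pick $j\ge\max(j^*,m)$ and $q\le p$ deciding $\dot N_j=s$ and $\dot N_{j+1}=t$. Then $s\ge j\ge m$, and $b_\xi\cap[s,t)\ne\emptyset$ for all $\xi\in\Gamma$, since $q$ forces it and it is a statement about sets in $V$. Iterating with $m=t_k$ we get $s_0<t_0\le s_1<t_1\le\cdots$ such that each $b_\xi$ ($\xi\in\Gamma$) meets every $[s_k,t_k)$, hence every interval $[t_k,t_{k+1})\supseteq[s_{k+1},t_{k+1})$ of the interval partition $(t_k)_k$.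

**Step 4: the contradiction.** By goodness in $V$ some $b_\xi$ misses infinitely many intervals $[t_k,t_{k+1})$. Take $\eta\in\Gamma$, $\eta>\xi$. Since $b_\eta\setminus b_\xi$ is finite, $b_\eta$ misses infinitely many of them too, contrary to Step 3. $\square$

**Lemma 10.3.** *$V[G]$ has a good sequence of length $\omega_1$.*

*Proof.* **Step 1: the construction, one Cohen real at a time.** For $\xi<\omega_1$ let $V_\xi=V[G\cap\mathrm{Fn}(\omega\cdot\xi,2)]$ and $g_\xi(k)=(\bigcup G)(\omega\cdot\xi+k)$, a Cohen real over $V_\xi$. In $V$ fix surjections $e_\xi:\omega\to\xi$ for $0<\xi<\omega_1$. Let $b_0=\{k:g_0(k)=1\}$. For $\xi>0$ let $b=\{k_0<k_1<\cdots\}$, where $k_i$ is the least element of $\bigcap_{l\le i}b_{e_\xi(l)}$ above $k_{i-1}$ (for $i=0$, just the least element), and put $b_\xi=\{k\in b:g_\xi(k)=1\}$. The finite intersections are infinite, because inductively the earlier $b_\eta$ are infinite and $\subseteq^*$-decreasing. Since $k_i\in b_{e_\xi(l)}$ for $i\ge l$, the set $b$ is a pseudo-intersection of $\{b_\eta:\eta<\xi\}$; so the sequence remains $\subseteq^*$-decreasing.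

**Step 2: each $b_\xi$ is infinite and handles all interval partitions in $V_\xi$.** The sequence $(b_\eta)_{\eta<\xi}$ is computed from $(e_\eta)_\eta\in V$ and $(g_\eta)_{\eta<\xi}$, so it and $b$ lie in $V_\xi$ (for $\xi=0$ take $b=\omega$). For each $m$ the conditions $r\in\mathrm{Fn}(\omega,2)$ with $r(k)=1$ for some $k\in b$, $k\ge m$, are dense. So are, for each interval partition $N\in V_\xi$, the conditions that are defined and equal to $0$ on all of $[N_j,N_{j+1})$ for some $j\ge m$: take an interval beyond the finite domain. By genericity of $g_\xi$ over $V_\xi$, $b_\xi$ is infinite and misses infinitely many intervals of each interval partition in $V_\xi$.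

**Step 3: every interval partition is handled.** An interval partition in $V[G]$ has a name with countable support, bounded in $\omega_1$, so it lies in some $V_\xi$ with $\xi<\omega_1$. $\square$

**Proof of Theorem C.** In $V[G]$ we have $\mathfrak c=\aleph_2$. By Lemmas 10.1–10.3 there are maximal chains $C_1,C_2$ in $\mathcal C(H)$ such that $C_1\setminus\{1\}$ has cofinality $\omega_1$ and $C_2\setminus\{1\}$ has cofinality $\omega_2$. An isomorphism $C_1\to C_2$ would map $1$ to $1$ and so preserve these cofinalities; hence $C_1$ and $C_2$ are not isomorphic. Since Theorems A and B with $n=2$ give a model of $\mathfrak c=\aleph_2$ in which all maximal chains are isomorphic, ZFC+$\neg$CH, if consistent, does not decide the matter. $\blacksquare$
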